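\title{Irreducibility of the pure condition of a plane isostatic graph}

\begin{abstract}
A bar-and-joint framework on an isostatic graph $G$ in the plane is infinitesimally rigid unless its joints satisfy one polynomial equation $C(G)=0$; the polynomial $C(G)$ is the pure condition of $G$. A proper rigid subgraph on more than two vertices splits off a factor of $C(G)$, and White and Whiteley conjectured that $C(G)$ is irreducible when there is no such subgraph. We prove the conjecture, and we prove irreducibility over $\mathbb C$ as well as over $\mathbb R$. The method is to place a vertex and all but one of its neighbors on a line and to let the vertex slide along that line: the pure condition becomes a polynomial in one variable all of whose roots are known. As consequences we obtain the exact degree of $C(G)$ in each vertex and the Zariski density of the real special positions in the hypersurface $C(G)=0$.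
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Frameworks and rigidity}
Let $G=(V,E)$ be a finite simple graph with $n=|V|\ge2$ vertices. A \emph{configuration} $p$ assigns to each vertex $v$ a point $p_v=(x_v,y_v)\in\mathbb R^2$. It is a \emph{realization} of $G$ if $p_v\ne p_w$ for every edge $vw$, and then $(G,p)$ is a \emph{framework}: the edges are rigid bars and the vertices are joints. If the joints move with velocities $u_v\in\mathbb R^2$, the squared length of the bar $vw$ has derivative $2(p_v-p_w)\cdot(u_v-u_w)$. An \emph{infinitesimal motion} is therefore defined as a family $u=(u_v)_{v\in V}$ with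
\[
(p_v-p_w)\cdot(u_v-u_w)=0\qquad\text{for all } vw\in E .
\]
These equations say that $u$ lies in the kernel of the \emph{rigidity matrix} $R(G,p)$. This is the $|E|\times 2n$ matrix with two columns for each vertex $v$, which we label $x_v$ and $y_v$, whose row for the edge $vw$ has $p_v-p_w$ in the columns of $v$, has $p_w-p_v$ in the columns of $w$, and is zero elsewhere. The matrix makes sense for every configuration $p$.

Write $(\alpha,\beta)^\perp=(-\beta,\alpha)$. Rigid motions of the plane give the \emph{trivial} motions $u_v=t+\omega\,p_v^\perp$ with $t\in\mathbb R^2$ and $\omega\in\mathbb R$. They form the row space of the $3\times 2n$ matrix $T(p)$ whose rows have, in the columns of $v$, the entries $(1,0)$, $(0,1)$ and $p_v^\perp$, and $R(G,p)\,T(p)^t=0$. For a set $J$ of columns, a subscript $J$ denotes the submatrix formed by these columns, and $J^c$ is the complement of $J$. For distinct vertices $r,s$, expanding a $3\times3$ determinant gives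
\begin{equation}\label{eq:D}
\det T(p)_{\{x_r,y_r,x_s\}}=\pm(y_r-y_s),\qquad \det T(p)_{\{x_r,y_r,y_s\}}=\pm(x_r-x_s).
\end{equation}
So $T(p)$ has rank $3$, and $R(G,p)$ has rank at most $2n-3$, as soon as two of the points are distinct. The framework is \emph{infinitesimally rigid} if every infinitesimal motion is trivial; when the points do not all coincide, this means that $R(G,p)$ has rank $2n-3$.

Now treat the coordinates $x_v,y_v$ as independent indeterminates, let $K$ be the field of fractions of $\mathbb R[x_v,y_v:v\in V]$, and write $R(G)$ and $T$ for the resulting matrices. The rank of $R(G)$ over $K$ is the largest rank of $R(G,p)$ at a real configuration, and it is attained wherever a suitable nonzero minor does not vanish. The graph $G$ is \emph{rigid} if this rank is $2n-3$, that is, if generic realizations are infinitesimally rigid; a single configuration of rank $2n-3$ suffices to prove it. The graph is \emph{isostatic} if it is rigid and $|E|=2n-3$; then the rows of $R(G)$ are linearly independent over $K$. Infinitesimal rigidity is invariant under projective transformations (Lemma~\ref{lem:proj} recalls why), so these are notions about frameworks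 in the projective plane $\mathbb P^2$, here written in an affine chart.

\subsection*{The pure condition}
Let $G$ be isostatic. The matrix $R(G)$ has three more columns than rows. One makes it square by a \emph{tie-down}, for instance by deleting a set $J$ of three columns, which amounts to pinning three coordinates. All these determinants have a common factor: there is a polynomial $C(G)$, determined up to sign, such that
\[
\det R(G)_{J^c}=\pm\,C(G)\,\det T_J\qquad\text{for every } J
\]
(Proposition~\ref{prop:pure}). The factor $\det T_J$ depends only on the tie-down; it records whether pinning $J$ stops the rigid motions of the plane. The factor $C(G)$ is the \emph{pure condition} of White and Whiteley, and it vanishes exactly at the special positions in which the framework is not infinitesimally rigid (Lemma~\ref{lem:crit}).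

The irreducible factors of $C(G)$ describe the independent ways in which rigidity can fail. Let $[abc]$ be the determinant with rows $(x_a,y_a,1)$, $(x_b,y_b,1)$, $(x_c,y_c,1)$; it vanishes exactly when the three points are collinear. The triangle $abc$ has pure condition $\pm[abc]$, which is irreducible. Two triangles $abc$ and $abd$ with the common edge $ab$ have pure condition $\pm[abc][abd]$: the framework fails when either triangle is flat. In general a proper rigid subgraph $H$ on more than two vertices makes the determinant block triangular, and $C(H)$ divides $C(G)$. It is natural to guess that this is the only source of factors. The guess is not evident from the shape of the matrix: the minor $\det R(G)_{\{x_r,y_r,x_s\}^c}$ always has the factor $y_r-y_s$, whether or not there is a block structure to account for it. The guess is the following conjecture, stated in the review \cite{review}.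

\begin{quote}
\textbf{Conjecture} (White and Whiteley). \emph{Let $G$ be rigid in $\mathbb P^2$, taken isostatic so that its pure condition is defined, and with at least three vertices. If $G$ contains no proper rigid subgraph on more than two vertices, then $C(G)$ is irreducible in $\mathbb R[x_v,y_v:v\in V]$.}
\end{quote}

The single edge $K_2$ is excluded because its pure condition is the constant $\pm1$: deleting the columns $x_r,y_r,x_s$ leaves the entry $y_s-y_r$.

\subsection*{Results}
The conjecture is true, and its converse holds as well.

\begin{theorem}\label{thm:main}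
Let $G=(V,E)$ be isostatic in the plane with $n=|V|\ge3$. The following are equivalent:
\begin{itemize}
\item[(i)] $C(G)$ is irreducible in $\mathbb R[x_v,y_v:v\in V]$;
\item[(ii)] $C(G)$ is irreducible in $\mathbb C[x_v,y_v:v\in V]$;
\item[(iii)] $G$ has no proper rigid subgraph on more than two vertices.
\end{itemize}
\end{theorem}

We call an isostatic graph with $n\ge3$ vertices \emph{basic} if it satisfies (iii). For a polynomial $F$ and a vertex $w$, let $\deg_wF$ be the total degree of $F$ in the two variables $x_w,y_w$.

\begin{corollary}\label{cor:degree}
Let $G$ be basic. For every vertex $w$ we have $\deg_wC(G)=\deg(w)-1$, and $C(G)$ is irreducible as a polynomial in $x_w,y_w$ over the field of rational functions, with real or with complex coefficients, in the coordinates of the other vertices.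
\end{corollary}

An irreducible real polynomial can have very few real zeros, as $x^2+y^2$ shows. This does not happen here.

\begin{corollary}\label{cor:dense}
Let $G$ be basic, and let $X$ be the set of real configurations $p$ with $p_u\ne p_v$ for all $u\ne v$ and $C(G)(p)=0$. Every real polynomial that vanishes on $X$ is divisible by $C(G)$, and $X$ is Zariski dense in the hypersurface $C(G)=0$ in $\mathbb C^{2n}$.
\end{corollary}

The proof of (iii)$\Rightarrow$(ii) restricts $C(G)$ to lines in configuration space on which it factors completely. In the coordinates of a vertex $w$ of degree $d$ the pure condition has degree at most $d-1$, and it vanishes whenever $w$ meets a neighbor. If $d-1$ neighbors lie on a line along which $w$ slides, these facts determine the restriction up to a constant (Section~\ref{sec:slide}). Provided the constant is not zero, a comparison of the $d$ choices of the omitted neighbor shows that $p_w$ occurs in only one factor of a factorization $C(G)=AB$, and connectivity does the rest (Section~\ref{sec:color}). The main work is to show that the constant can be made nonzero (Section~\ref{sec:nonzero}). The corollaries are proved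 in Section~\ref{sec:cor}.

\section{The pure condition and rigid subgraphs}\label{sec:pure}

We begin with a construction of $C(G)$ that covers all tie-downs at once. A tie-down imposes three further linear conditions on the velocities, that is, it appends three rows to $R(G)$.

\begin{proposition}\label{prop:pure}
Let $G$ be isostatic with $n\ge2$ vertices. There is a nonzero polynomial $C(G)\in\mathbb R[x_v,y_v:v\in V]$, homogeneous of degree $2n-4$, such that for every $3\times2n$ matrix $\Theta$ over $K$
\[
\det\begin{pmatrix}R(G)\\ \Theta\end{pmatrix}=C(G)\,\det(\Theta\,T^t).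
\]
In particular $\det R(G)_{J^c}=\pm C(G)\det T_J$ for every set $J$ of three columns.
\end{proposition}

\begin{proof}
The map $K^{2n}\to K^3$, $\theta\mapsto\theta\,T^t$, is surjective because $T$ has rank $3$. Its kernel has dimension $2n-3$ and contains the row space of $R(G)$, which has the same dimension, so the two are equal. The left-hand determinant is an alternating trilinear function of the rows $\theta_1,\theta_2,\theta_3$ of $\Theta$, and it does not change when an element of the row space of $R(G)$ is added to some $\theta_i$. Hence it is an alternating trilinear function of the three vectors $\theta_iT^t\in K^3$, and so it equals $\mu\det(\Theta T^t)$ for some $\mu\in K$. Completing the rows of $R(G)$ to a basis of $K^{2n}$ shows $\mu\ne0$. If the rows of $\Theta$ are the unit vectors of the columns in $J$, the left-hand side is $\pm\det R(G)_{J^c}$ and $\Theta T^t=(T_J)^t$.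

By \eqref{eq:D}, both $\mu\cdot(y_r-y_s)$ and $\mu\cdot(x_r-x_s)$ are polynomials. The denominator of $\mu$ in lowest terms divides these two coprime linear forms, so $\mu$ is a polynomial; put $C(G)=\mu$. The entries of $R(G)$ are linear forms, so $C(G)\cdot(y_r-y_s)$ is homogeneous of degree $2n-3$, and factors of a homogeneous polynomial are homogeneous.
\end{proof}

Reordering rows and columns changes at most the sign of $C(G)$. Since the two minors in \eqref{eq:D} are coprime, $C(G)$ is also the greatest common divisor of the maximal minors of $R(G)$.

\begin{remark}\label{rem:homog}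
In homogeneous coordinates $(x_v,y_v,z_v)$ one works with the homogenization $\widehat F=\prod_vz_v^{\deg_vF}\cdot F(x_v/z_v,\,y_v/z_v)$ of $F=C(G)$. It is known to be expressible in brackets; we do not use this. Irreducibility can be tested on either form. Indeed, $F\mapsto\widehat F$ is multiplicative and sends nonconstant polynomials to nonconstant ones. Conversely, a factor of $\widehat F$ is homogeneous in each triple $(x_v,y_v,z_v)$; if it becomes constant when all $z_v$ are set to $1$, it is a monomial in the $z_v$, hence a constant, because no $z_v$ divides $\widehat F$.
\end{remark}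

\begin{lemma}\label{lem:crit}
Let $G$ be isostatic and let $p$ be a real configuration whose points do not all coincide. Then $C(G)(p)\ne0$ if and only if $R(G,p)$ has rank $2n-3$.
\end{lemma}

\begin{proof}
Take $r,s$ with $p_r\ne p_s$, and let $J$ be one of the two sets in \eqref{eq:D} with $\det T(p)_J\ne0$. Then $C(G)(p)\ne0$ if and only if $\det R(G,p)_{J^c}\ne0$, and the latter implies rank $2n-3$. Conversely, if the rank is $2n-3$, then $\ker R(G,p)$ has dimension $3$ and equals the row space of $T(p)$. A vector of this row space that vanishes on $J$ is zero because $T(p)_J$ is invertible. So the square matrix $R(G,p)_{J^c}$ has trivial kernel.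
\end{proof}

\begin{example}[the triangle]\label{ex:triangle}
The only graph with three vertices and three edges is the triangle $abc$. Delete the columns $x_a,y_a,x_b$. In the remaining columns $y_b,x_c,y_c$ the rows of $ab$, $ac$, $bc$ give
\[
\det\begin{pmatrix}y_b-y_a&0&0\\0&x_c-x_a&y_c-y_a\\y_b-y_c&x_c-x_b&y_c-y_b\end{pmatrix}=(y_b-y_a)\,\det(p_c-p_a,\;p_c-p_b)=\pm(y_b-y_a)[abc].
\]
So the triangle is isostatic with pure condition $\pm[abc]$. The polynomial $[abc]=x_a(y_b-y_c)+x_b(y_c-y_a)+x_c(y_a-y_b)$ is irreducible over $\mathbb C$: it has degree one in $x_a$, and the coefficient $y_b-y_c$ does not divide the remaining part, which equals $(x_b-x_c)(y_b-y_a)\neq0$ when $y_c=y_b$.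
\end{example}

The next proposition is the implication (i)$\Rightarrow$(iii) of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:block}
Let $G$ be isostatic and let $H=(V_H,E_H)$ be a proper rigid subgraph with $k=|V_H|\ge3$. Then $H$ is isostatic, $k<n$, and $C(G)=\pm\,C(H)\det Q$, where $Q$ is the submatrix of $R(G)$ with rows $E\setminus E_H$ and the columns of $V\setminus V_H$. Both factors are nonconstant, so $C(G)$ is reducible over $\mathbb R$.
\end{proposition}

\begin{proof}
The rows of $R(H)$ are rows of $R(G)$ with zeros removed, so they are independent; as $H$ is rigid, $|E_H|=2k-3$. If $V_H=V$, then $|E_H|=|E|$ and $H=G$; hence $k<n$. Choose $r\neq s$ in $V_H$ and $J=\{x_r,y_r,x_s\}$. The rows of $E_H$ vanish in the columns of $V\setminus V_H$, so $R(G)_{J^c}$ is block triangular. Its diagonal blocks are $R(H)_{J^c}$, square of size $2k-3$, and $Q$, square of size $(2n-3)-(2k-3)=2(n-k)$. Proposition~\ref{prop:pure} for $G$ and for $H$ gives $C(G)\,(y_r-y_s)=\pm C(H)\,(y_r-y_s)\det Q$. Both $C(H)$ and $\det Q$ are nonzero because $C(G)$ is, and they are homogeneous of degrees $2k-4\ge2$ and $2(n-k)\ge2$.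
\end{proof}

\begin{example}[two triangles]\label{ex:two}
Let $G$ have vertices $a,b,c,d$ and edges $ab,ac,bc,ad,bd$, and let $H$ be the triangle $abc$. Here $Q$ has rows $p_d-p_a$ and $p_d-p_b$, so $\det Q=\pm[abd]$. The block triangular determinant $\pm(y_a-y_b)[abc][abd]$ is nonzero, so $G$ is isostatic, and $C(G)=\pm[abc][abd]$.
\end{example}

The hypothesis (iii) enters the proof through edge counts. For $Z\subseteq V$ let $i(Z)$ be the number of edges with both ends in $Z$, let $G[Z]$ be the induced subgraph, and let $N(w)$ be the set of neighbors of $w$.

\begin{lemma}\label{lem:count}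
Let $G$ be isostatic with $n\ge3$.
\begin{itemize}
\item[(a)] If $|Z|\ge2$, then $i(Z)\le2|Z|-3$, with equality if and only if $G[Z]$ is rigid.
\item[(b)] $G$ is connected, and every vertex has degree at least $2$.
\item[(c)] If $G$ is basic, then $i(Z)\le2|Z|-4$ for every $Z\subsetneq V$ with $|Z|\ge3$.
\item[(d)] If $G$ is basic and $n\ge4$, then $G$ has no triangle and every vertex has degree at least $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The rows of $R(G[Z])$ are independent, so $i(Z)$ is the rank of $R(G[Z])$, which is at most $2|Z|-3$, with equality exactly when $G[Z]$ is rigid.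

(b) By (a), $i(Z)\le2|Z|-2$ for every nonempty $Z$, including $|Z|=1$. If $V=Z_1\sqcup Z_2$ with both parts nonempty and no edge between them, then $|E|\le(2|Z_1|-2)+(2|Z_2|-2)=2n-4$, which is false. If $\deg(w)\le1$, then $i(V\setminus\{w\})\ge2n-4>2(n-1)-3$, contradicting (a).

(c) Equality in (a) would make $G[Z]$ a proper rigid subgraph on more than two vertices.

(d) A triangle is a set $Z\subsetneq V$ with $|Z|=3$ and $i(Z)=3>2$. If $\deg(w)\le2$, then $i(V\setminus\{w\})\ge2n-5>2(n-1)-4$. Both contradict (c).
\end{proof}

By (d), a basic graph with $n\ge4$ satisfies $3n\le2(2n-3)$, so $n\ge6$. For $n=6$ it is $3$-regular without triangles; the three neighbors of a vertex are then pairwise nonadjacent, and each of them must be joined to both remaining vertices. So the only candidate on six vertices is $K_{3,3}$, and Example~\ref{ex:K33} shows that it is basic.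

\section{A vertex sliding along a line}\label{sec:slide}

From now on polynomials have complex coefficients unless stated otherwise. The function $\deg_w$ is additive on products, because the parts of highest degree in $x_w,y_w$ have a nonzero product. For an edge $e=wb$ let $\mathfrak d_e$ be the ideal generated by $x_w-x_b$ and $y_w-y_b$. It is the kernel of the substitution $p_w\mapsto p_b$, a ring homomorphism onto a polynomial ring, so it is a prime ideal. It depends only on the edge and not on the order of its ends.

\begin{lemma}\label{lem:deg}
Let $G$ be isostatic with $n\ge3$, and let $w$ be a vertex of degree $d$.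
\begin{itemize}
\item[(i)] $\deg_wC(G)\le d-1$.
\item[(ii)] $C(G)\in\mathfrak d_{wb}$ for every neighbor $b$ of $w$.
\end{itemize}
\end{lemma}

\begin{proof}
Choose the tie-down away from $w$: take $r\ne s$ in $V\setminus\{w\}$ and $J=\{x_r,y_r,x_s\}$, so that $C(G)\,(y_r-y_s)=\pm\det R(G)_{J^c}$.

(i) Only the $d$ rows of the edges at $w$ involve $p_w$, and their entries have degree at most one in $p_w$. Since the determinant is linear in each row, it has degree at most $d$ in $p_w$, and its part of degree $d$ is the determinant of the matrix $R'$ obtained by replacing each of these rows by its linear part. For the edge $wb$ this linear part has $p_w$ in the columns of $w$ and $-p_w$ in those columns of $b$ that are not in $J$. The vector with $p_w^\perp$ in the positions of $w$ and $0$ elsewhere is nonzero and is killed by $R'$: the modified rows give $p_w\cdot p_w^\perp=0$, and the other rows vanish in the columns of $w$. So $\det R'=0$. Since $y_r-y_s$ does not involve $p_w$, we get $\deg_wC(G)\le d-1$.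

(ii) The substitution $p_w\mapsto p_b$ kills the row of $wb$, so it sends $C(G)\,(y_r-y_s)$ to zero. It fixes $y_r-y_s\neq0$, so it sends $C(G)$ to zero.
\end{proof}

Part (i) bounds the number of zeros of $C(G)$ on a line along which $w$ moves, and part (ii) supplies zeros wherever the line passes through a neighbor. We choose the position so that the two numbers agree.

\begin{definition}\label{def:aligned}
Let $wa$ be an edge and $L=N(w)\setminus\{a\}$. A real configuration $p$ is \emph{aligned for $(w,a)$} if the points $p_w$ and $p_b$ $(b\in L)$ are pairwise distinct and lie on one line $\ell$. Fix a direction vector $\delta$ of $\ell$, and define $\tau_b\in\mathbb R$ by $p_b=p_w+\tau_b\delta$. For a polynomial $F$ let $\widetilde F(\tau)\in\mathbb C[\tau]$ be the value of $F$ at the configuration obtained from $p$ by moving $w$ to $p_w+\tau\delta$ and keeping all other points fixed.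
\end{definition}

By Lemma~\ref{lem:count}(b) the set $L$ is nonempty. The numbers $\tau_b$ are distinct, the map $F\mapsto\widetilde F$ is multiplicative, $\deg\widetilde F\le\deg_wF$ when $\widetilde F\neq0$, and $\widetilde F(\tau_b)=0$ when $F\in\mathfrak d_{wb}$.

\begin{lemma}\label{lem:restrict}
Let $G$ be isostatic with $n\ge3$ and $C=C(G)$. If $p$ is aligned for $(w,a)$ and $C(p)\ne0$, then
\begin{equation}\label{eq:factor}
\widetilde C(\tau)=\kappa\prod_{b\in L}(\tau-\tau_b)\qquad\text{with }\kappa\ne0 .
\end{equation}
\end{lemma}

\begin{proof}
The polynomial $\widetilde C$ is nonzero since $\widetilde C(0)=C(p)$. By Lemma~\ref{lem:deg} it has degree at most $\deg(w)-1=|L|$ and vanishes at the $|L|$ distinct numbers $\tau_b$.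
\end{proof}

Everything now depends on the existence of such a configuration.

\begin{proposition}\label{prop:key}
Let $G$ be basic, $w\in V$ and $a\in N(w)$. There is a configuration $p$ that is aligned for $(w,a)$ and satisfies $C(G)(p)\ne0$.
\end{proposition}

The proof occupies Section~\ref{sec:nonzero}. It is the only place where the hypothesis (iii) is used.

\begin{remark}\label{rem:fails}
One neighbor has to be left out: if $d=\deg(w)$ neighbors are at distinct points of $\ell$, then $\widetilde C$ has degree at most $d-1$ and $d$ roots, so it is zero. The same observation shows that Proposition~\ref{prop:key} fails for every isostatic graph $G$ with $n\geq 3$ that is not basic. Let $H$ be as in Proposition~\ref{prop:block}. Since $V_H\ne V$ and $G$ is connected, there is an edge $wa$ with $w\in V_H$ and $a\notin V_H$. In a configuration aligned for $(w,a)$ all neighbors of $w$ in $H$ lie on $\ell$, so $C(H)$ vanishes there, and $C(H)$ divides $C(G)$.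
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed,gray] (-1,0)--(7,0) node[right,black]{$\ell$};
\coordinate (b1) at (0,0); \coordinate (w) at (2.2,0); \coordinate (b2) at (6,0);
\coordinate (c1) at (1.2,2.6); \coordinate (c2) at (4.8,1.6); \coordinate (a) at (3.3,3.5);
\draw[thick] (w)--(b1) (w)--(b2) (w)--(a) (c1)--(b1) (c1)--(b2) (c1)--(a) (c2)--(b1) (c2)--(b2) (c2)--(a);
\fill (w) circle (2.5pt) node[below=2pt]{$w$};
\fill (c1) circle (2.5pt) node[above left]{$c_1$};
\fill (c2) circle (2.5pt) node[above right]{$c_2$};
\draw[fill=white] (b1) circle (2.5pt) node[below=2pt]{$b_1$};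
\draw[fill=white] (b2) circle (2.5pt) node[below=2pt]{$b_2$};
\draw[fill=white] (a) circle (2.5pt) node[above=2pt]{$a$};
\end{tikzpicture}
\caption{The graph $K_{3,3}$ with parts $\{w,c_1,c_2\}$ and $\{a,b_1,b_2\}$. The vertex $w$ and its neighbors $b_1,b_2$ lie on a line $\ell$, and the third neighbor $a$ is off the line. As $w$ slides along $\ell$, the pure condition vanishes exactly when $w$ meets $b_1$ or $b_2$.}
\label{fig:K33}
\end{figure}

\begin{example}[the whole argument for $K_{3,3}$]\label{ex:K33}
Let $G=K_{3,3}$ with parts $\{w,c_1,c_2\}$ and $\{a,b_1,b_2\}$. Put $w,b_1,b_2$ at distinct points of the $x$-axis $\ell$, and put $a,c_1,c_2$ off the axis and not on one line (Figure~\ref{fig:K33}).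

\emph{The framework is infinitesimally rigid.} Let $u$ be an infinitesimal motion. The bars $wb_1$ and $wb_2$ are horizontal, so $u_w,u_{b_1},u_{b_2}$ have the same first coordinate; after subtracting a horizontal translation the three velocities are vertical. The trivial motion with $t=(0,t_2)$ and angular velocity $\omega$ has velocity $(0,t_2+\omega x)$ at the point $(x,0)$. Choosing $t_2$ and $\omega$ to match $u$ at the two distinct points $b_1,b_2$ and subtracting, we get $u_{b_1}=u_{b_2}=0$ with $u_w$ still vertical. Now $u_{c_i}$ is orthogonal to the independent vectors $p_{c_i}-p_{b_1}$ and $p_{c_i}-p_{b_2}$, so $u_{c_i}=0$. In the same way $u_a$ is orthogonal to $p_a-p_{c_1}$ and $p_a-p_{c_2}$, so $u_a=0$. Finally the vertical vector $u_w$ is orthogonal to $p_w-p_a$, which is not horizontal, so $u_w=0$.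

Hence the rank is $9=2\cdot6-3$ and $K_{3,3}$ is isostatic. It is basic, since subgraphs on $3,4,5$ vertices have at most $2,4,6$ edges, fewer than the $3,5,7$ that rigidity requires. By Lemma~\ref{lem:crit} and the symmetry of the graph, Proposition~\ref{prop:key} holds for $K_{3,3}$.

\emph{The pure condition is irreducible.} Let $C=AB$. For each edge $e$ the prime ideal $\mathfrak d_e$ contains $A$ or $B$, and it cannot contain both, because then the corresponding root in \eqref{eq:factor} would be double. Color $e$ with the factor that lies in $\mathfrak d_e$. Two of the three edges at $w$ have the same color; say $wb_1$ and $wb_2$ have color $A$. Align for $(w,a)$: then $\widetilde A\ne0$ has two roots, so $\deg_wA\ge2$, and $\deg_wA+\deg_wB\le2$ forces $\deg_wB=0$. Now align for $(w,b_2)$: the polynomial $\widetilde B$ is a nonzero constant, so it does not vanish at $\tau_a$, and $wa$ has color $A$ too. Thus the edges at each vertex have one color, and the other factor does not involve that vertex. As the graph is connected, one color occurs everywhere, and the other factor is constant.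
\end{example}

\section{Coloring the edges: proof of Theorem~\ref{thm:main}}\label{sec:color}

The implication (i)$\Rightarrow$(iii) is Proposition~\ref{prop:block}. For (ii)$\Rightarrow$(i), the units of both polynomial rings are the nonzero constants, so a factorization into nonconstant real polynomials is also a nontrivial factorization over $\mathbb C$. It remains to prove (iii)$\Rightarrow$(ii), which we do assuming Proposition~\ref{prop:key}. For vertices of higher degree the pigeonhole step of Example~\ref{ex:K33} is replaced by a count of roots.

Let $G$ be basic and $C=C(G)$. This polynomial is nonconstant, being homogeneous of degree $2n-4\ge2$. Let $C=AB$ with $A,B\in\mathbb C[x_v,y_v:v\in V]$; we show that $A$ or $B$ is constant.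

\emph{Degrees are preserved.} Fix a vertex $w$ of degree $d$ and a neighbor $a$, put $L=N(w)\setminus\{a\}$, and take $p$ from Proposition~\ref{prop:key}. Then $\widetilde A\widetilde B=\widetilde C$ has the form \eqref{eq:factor}, and with Lemma~\ref{lem:deg}(i)
\[
d-1=\deg\widetilde A+\deg\widetilde B\le\deg_wA+\deg_wB=\deg_wC\le d-1 .
\]
So equality holds throughout:
\begin{equation}\label{eq:degrees}
\deg\widetilde A=\deg_wA,\qquad\deg\widetilde B=\deg_wB,\qquad\deg_wC=d-1 .
\end{equation}
The point of \eqref{eq:degrees} is that $\widetilde A$ depends on the choice of $a$ and $p$, while $\deg_wA$ does not.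

\emph{The coloring.} Let $b\in L$. Since $AB\in\mathfrak d_{wb}$ and this ideal is prime, it contains $A$ or $B$. If it contained both, then $\widetilde A(\tau_b)=\widetilde B(\tau_b)=0$, and $\tau_b$ would be a multiple root of $\widetilde C$. So exactly one of $A,B$ lies in $\mathfrak d_{wb}$; we give the edge $wb$ the color $A$ or $B$ accordingly. The color depends only on the edge and on the factorization. Since $d\ge2$, every neighbor $b$ of $w$ lies in $N(w)\setminus\{a\}$ for some $a$, so every edge receives exactly one color.

\emph{Each vertex sees one color.} The polynomial $\widetilde A$ divides $\widetilde C$, so its roots are simple and are among the $\tau_b$. If $wb$ has color $A$, then $\widetilde A(\tau_b)=0$. If $wb$ has color $B$, then $\widetilde B(\tau_b)=0$, and so $\widetilde A(\tau_b)\ne0$. With \eqref{eq:degrees},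
\begin{equation}\label{eq:colorcount}
\deg_wA=\#\{\,b\in N(w)\setminus\{a\}: wb\text{ has color }A\,\}\qquad\text{for every }a\in N(w).
\end{equation}
Let $m$ be the number of edges of color $A$ at $w$. The right-hand side of \eqref{eq:colorcount} is $m-1$ if $wa$ has color $A$ and $m$ if $wa$ has color $B$. The left-hand side does not depend on $a$, so all edges at $w$ have the same color. If it is $A$, then $\deg_wA=d-1$ and $\deg_wB=0$; if it is $B$, then $\deg_wA=0$.

\emph{Conclusion.} Edges with a common vertex have the same color and $G$ is connected, so all edges have the same color, say $A$. Then $\deg_wB=0$ for every vertex $w$, and $B$ is constant. This proves Theorem~\ref{thm:main}, and with it the conjecture. \qed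

\medskip
In Example~\ref{ex:two} the argument breaks down at the coloring: for $A=[abc]$ and $B=[abd]$, the ideal $\mathfrak d_{ab}$ contains both factors.

\section{Rigidity in aligned position}\label{sec:nonzero}

We prove Proposition~\ref{prop:key}. By Lemma~\ref{lem:crit} we need an aligned configuration that is infinitesimally rigid. The first step in Example~\ref{ex:K33} generalizes: the bars $wb$ along $\ell$ force $w$ and the vertices of $L$ to have a common velocity component along $\ell$, and once it is subtracted each $b\in L$ moves perpendicularly to $\ell$ with its own speed $\lambda_b$. In the example two trivial motions were left to cancel the two speeds. When $|L|\ge3$ this is impossible, and even when $|L|=2$ the remaining vertices need not be fixed one after another. We need a criterion that decides rigidity of the remaining system from edge counts. The system takes its simplest form when $\ell$ is the line at infinity.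

\subsection{Motions in homogeneous coordinates}

For a family $P=(P_v)_{v\in V}$ of nonzero vectors in $\mathbb R^3$ let $\mathcal M(P)$ be the space of families $(m_v)_{v\in V}$ in $\mathbb R^3$ with
\begin{equation}\label{eq:M}
m_v\cdot P_v=0\quad(v\in V),\qquad m_v\cdot P_{v'}+m_{v'}\cdot P_v=0\quad(vv'\in E).
\end{equation}

\begin{lemma}\label{lem:proj}
\begin{itemize}
\item[(a)] If $P_v=(p_v,1)$ for all $v$, then $u\mapsto\big((u_v,-u_v\cdot p_v)\big)_v$ is an isomorphism from $\ker R(G,p)$ onto $\mathcal M(P)$.
\item[(b)] $\dim\mathcal M(P)$ does not change if every $P_v$ is replaced by $gP_v$ for a fixed $g\in GL_3(\mathbb R)$, or by $k_vP_v$ with scalars $k_v\ne0$.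
\item[(c)] For every skew-symmetric $3\times 3$ matrix $S$ the family $(SP_v)_v$ lies in $\mathcal M(P)$. These families form a space of dimension at most $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A vector orthogonal to $(p_v,1)$ has the form $m_v=(u_v,-u_v\cdot p_v)$ for a unique $u_v\in\mathbb R^2$, and then
\[
m_v\cdot P_{v'}+m_{v'}\cdot P_v=u_v\cdot(p_{v'}-p_v)+u_{v'}\cdot(p_v-p_{v'})=-(p_v-p_{v'})\cdot(u_v-u_{v'}).
\]
(b) The map $m_v\mapsto g^{-t}m_v$ preserves all the products in \eqref{eq:M}, and the map $m_v\mapsto k_vm_v$ multiplies the equations by $k_v^2$ and $k_vk_{v'}$.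
(c) Skew symmetry means $SP\cdot P'+SP'\cdot P=0$ for all $P,P'$, and skew-symmetric $3\times3$ matrices form a space of dimension $3$.
\end{proof}

\subsection{Sending the line to infinity}

Fix a basic graph $G$, a vertex $w$ of degree $d$ and a neighbor $a$. Put
\[
L=N(w)\setminus\{a\},\qquad M=V\setminus(L\cup\{w\}),
\]
so that $a\in M$, $|L|=d-1$ and $|M|=n-d$, and let $E_M$ be the set of edges with both ends in $M$. No two vertices of $L$ are adjacent: for $n\ge4$ because $G$ has no triangle, and for $n=3$ because $|L|=1$. So every edge of $G$ is of one of four types: the edge $wa$; an edge $wb$ with $b\in L$; an edge between $L$ and $M$; or an edge in $E_M$. Write each $e\in E_M$ as $e=jk$ with a fixed order of its ends.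

A point at infinity is a direction. Given points $p_j\in\mathbb R^2$ $(j\in M)$ and vectors $n_b\in\mathbb R^2$ $(b\in L)$, consider the linear system
\begin{equation}\label{eq:inf}
\begin{aligned}
\lambda_b&=n_b\cdot u_j&&(b\in L,\ j\in M,\ bj\in E),\\
\lambda_e&=(p_j-p_k)\cdot u_j,\quad\lambda_e=(p_j-p_k)\cdot u_k&&(e=jk\in E_M),
\end{aligned}
\end{equation}
in unknowns $u_j\in\mathbb R^2$ and $\lambda_b,\lambda_e\in\mathbb R$. It always has the \emph{translation solutions} $u_j=t$, $\lambda_b=n_b\cdot t$, $\lambda_e=(p_j-p_k)\cdot t$ with $t\in\mathbb R^2$.

\begin{lemma}\label{lem:reduce}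
Suppose that $p_j$ $(j\in M)$, $n_b$ $(b\in L)$ and $n_w$ in $\mathbb R^2$ are such that the vectors $n_w$ and $n_b$ $(b\in L)$ are pairwise linearly independent and \eqref{eq:inf} has only the translation solutions. Then there is a configuration $p'$ aligned for $(w,a)$ with $C(G)(p')\ne0$.
\end{lemma}

\begin{proof}
Put $P_j=(p_j,1)$ for $j\in M$, $P_b=(n_b,0)$ for $b\in L$, and $P_w=(n_w,0)$. We first show $\dim\mathcal M(P)\le3$. Let $(m_v)\in\mathcal M(P)$. The conditions $m_v\cdot P_v=0$ give
\[
m_j=(u_j,-u_j\cdot p_j),\qquad m_b=(\rho_bn_b^\perp,-\lambda_b),\qquad m_w=(\rho_wn_w^\perp,-\lambda_w)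
\]
with $u_j\in\mathbb R^2$ and real numbers $\rho_b,\lambda_b,\rho_w,\lambda_w$. Since $q^\perp\cdot q'=\det(q,q')$, the equation of the edge $wb$ reads
\[
0=\rho_w\det(n_w,n_b)+\rho_b\det(n_b,n_w)=(\rho_b-\rho_w)\det(n_b,n_w).
\]
So $\rho_b=\rho_w$ for all $b\in L$. The skew map $S_0(q,z)=(q^\perp,0)$, the rotation about the origin, has $S_0P_b=(n_b^\perp,0)$ and $S_0P_w=(n_w^\perp,0)$. Subtracting $\rho_w(S_0P_v)_v$, we may assume that all $\rho_b$ and $\rho_w$ are zero. The remaining equations are the following.
\begin{itemize}
\item Edge $bj$ with $b\in L$, $j\in M$: $m_b\cdot P_j+m_j\cdot P_b=-\lambda_b+u_j\cdot n_b=0$.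
\item Edge $e=jk\in E_M$: $(p_j-p_k)\cdot u_j=(p_j-p_k)\cdot u_k$, as in Lemma~\ref{lem:proj}(a); call the common value $\lambda_e$.
\item Edge $wa$: $-\lambda_w+u_a\cdot n_w=0$.
\end{itemize}
The first two families are the system \eqref{eq:inf}. Hence $u_j=t$ for all $j\in M$ and $\lambda_b=n_b\cdot t$, and the edge $wa$ gives $\lambda_w=n_w\cdot t$. The skew map $S_t(q,z)=(zt,-t\cdot q)$ has $S_tP_j=(t,-t\cdot p_j)$, $S_tP_b=(0,-t\cdot n_b)$ and $S_tP_w=(0,-t\cdot n_w)$, so $m_v=S_tP_v$ for all $v$. Thus every element of $\mathcal M(P)$ is of the form in Lemma~\ref{lem:proj}(c), and $\dim\mathcal M(P)\le3$.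

Now return to the affine plane. Choose $\xi\in\mathbb R^3$ with $\xi\cdot P_v\ne0$ for all $v$, and $g\in GL_3(\mathbb R)$ with third row $\xi$. Rescale $gP_v$ to $(p'_v,1)$. By Lemma~\ref{lem:proj}, $\dim\ker R(G,p')\le3$, so $R(G,p')$, which has $2n-3$ rows, has rank $2n-3$. The vectors $gP_w$ and $gP_b$ lie in a two-dimensional subspace of $\mathbb R^3$ and are pairwise independent, so the points $p'_w$ and $p'_b$ $(b\in L)$ are collinear and pairwise distinct. As $L\ne\emptyset$, Lemma~\ref{lem:crit} applies and gives $C(G)(p')\ne0$.
\end{proof}

The gain is uniformity. In \eqref{eq:inf} a vertex $b\in L$ and an edge $e\in E_M$ play the same role: each carries one vector, $n_b$ or $p_j-p_k$, and requires that the vertices of $M$ incident with it have the same velocity component along that vector. The rotation has been used up, and only the two translations remain as trivial solutions.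

\subsection{A linear system governed by a count}

We first treat the vectors as free parameters. The Zariski open subsets of $\mathbb R^N$ are the complements of common zero sets of families of real polynomials. We use repeatedly that a nonzero real polynomial does not vanish on a nonempty open subset of $\mathbb R^N$.

\begin{lemma}\label{lem:hall}
Let $\mathcal H$ and $M\ne\emptyset$ be finite sets and $I\subseteq\mathcal H\times M$. For $I'\subseteq I$ let $\mathcal H(I')$ and $M(I')$ be the sets of elements of $\mathcal H$ and of $M$ that occur in pairs of $I'$. Assume
\begin{equation}\label{eq:hallcount}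
|I|=|\mathcal H|+2|M|-2,\qquad|I'|\le|\mathcal H(I')|+2|M(I')|-2\quad\text{for }\emptyset\ne I'\subseteq I.
\end{equation}
Let $\Omega$ be the set of $c=(c_h)\in(\mathbb R^2)^{\mathcal H}$ for which the system
\begin{equation}\label{eq:system}
\lambda_h=c_h\cdot u_j\qquad((h,j)\in I)
\end{equation}
in the unknowns $\lambda_h\in\mathbb R$ $(h\in\mathcal H)$ and $u_j\in\mathbb R^2$ $(j\in M)$ has only the solutions $u_j=t$, $\lambda_h=c_h\cdot t$ with $t\in\mathbb R^2$. Then $\Omega$ is a nonempty Zariski open set, and it is invariant under multiplying each $c_h$ by a nonzero scalar.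
\end{lemma}

\begin{proof}
The listed solutions form a two-dimensional space, and there are $|\mathcal H|+2|M|=|I|+2$ unknowns. So $c\in\Omega$ if and only if the $|I|$ equations are independent, that is, if and only if some $|I|\times|I|$ minor of the coefficient matrix is nonzero at $c$. This is a Zariski open condition. If $c_h$ is replaced by $k_hc_h$, the substitution $\lambda_h\mapsto k_h\lambda_h$ matches the solution spaces. It remains to find one point of $\Omega$.

The inequalities \eqref{eq:hallcount} resemble the condition in Hall's theorem: a bipartite graph with parts $Y,Y'$ has a matching that covers $Y$ if every subset $Y_0\subseteq Y$ has at least $|Y_0|$ neighbors. A matching certifies that a determinant is nonzero when the entries are independent indeterminates. The entries of \eqref{eq:system} are not independent, since all equations with the same $h$ share the vector $c_h$. We therefore start from a matrix with the same pattern of zeros and independent entries, and then change coordinates, separately for each $j\in M$, to bring it into the form \eqref{eq:system}.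

Let $W$ be the matrix with rows indexed by $I$, with one column for each $h\in\mathcal H$ and two columns for each $j\in M$, whose row $(h,j)$ has an entry $\alpha_{hj}$ in column $h$, a vector $\beta_{hj}$ in the two columns of $j$, and zeros elsewhere; all these entries are independent indeterminates. For $j_0\in M$ let $W^{(j_0)}$ be the square matrix obtained by deleting the two columns of $j_0$. For $\emptyset\ne I'\subseteq I$, the number of columns of $W^{(j_0)}$ in which some row of $I'$ has an indeterminate is
\[
|\mathcal H(I')|+2|M(I')\setminus\{j_0\}|\ge|\mathcal H(I')|+2|M(I')|-2\ge|I'|.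
\]
By Hall's theorem the rows can be matched with the columns along indeterminate entries. Different matchings contribute different monomials to $\det W^{(j_0)}$, so this determinant is a nonzero polynomial. Substitute real values for which all $\det W^{(j_0)}$ $(j_0\in M)$ and all $\alpha_{hj}$ are nonzero.

Now $W$ has rank $|I|$, so its kernel has a basis $\varphi,\psi$. Write a vector $\zeta$ indexed by the columns through its components $\zeta_h\in\mathbb R$ and $\zeta_j\in\mathbb R^2$. Let $\gamma_h=(\varphi_h,\psi_h)^t\in\mathbb R^2$, and let $\Gamma_j$ be the $2\times2$ matrix with rows $\varphi_j$ and $\psi_j$. A kernel vector with $\zeta_j=0$ is killed by the invertible matrix $W^{(j)}$ and is therefore zero; this says that the rows of $\Gamma_j$ are independent. The kernel vector $\zeta=t_1\varphi+t_2\psi$ has $\zeta_j=\Gamma_j^tt$ and $\zeta_h=\gamma_h\cdot t$, so in the coordinates $u_j=\Gamma_j^{-t}\zeta_j$, $\lambda_h=\zeta_h$ the kernel consists of the vectors $u_j=t$, $\lambda_h=\gamma_h\cdot t$. This suggests $c_h=\gamma_h$. To confirm it, note that row $(h,j)$ kills $\varphi$ and $\psi$, which reads $\alpha_{hj}\gamma_h+\Gamma_j\beta_{hj}=0$.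 Hence $\beta_{hj}=-\alpha_{hj}\Gamma_j^{-1}\gamma_h$, and row $(h,j)$ is the functional
\[
\zeta\mapsto\alpha_{hj}\zeta_h+\beta_{hj}\cdot\zeta_j=\alpha_{hj}\big(\zeta_h-\gamma_h\cdot\Gamma_j^{-t}\zeta_j\big)=\alpha_{hj}\big(\lambda_h-\gamma_h\cdot u_j\big).
\]
Since $\alpha_{hj}\ne0$, the system $W\zeta=0$ is \eqref{eq:system} with $c_h=\gamma_h$. Its solution space is two-dimensional, so $(\gamma_h)\in\Omega$.
\end{proof}

\subsection{The count for a basic graph}

The system \eqref{eq:inf} is \eqref{eq:system} for $\mathcal H=L\sqcup E_M$, with $I$ consisting of the pairs $(b,j)$ for $b\in L$, $j\in M$, $bj\in E$ and the pairs $(e,j),(e,k)$ for $e=jk\in E_M$, and with $c_b=n_b$ and $c_e=p_j-p_k$. For $K_{3,3}$ we have $M=\{a,c_1,c_2\}$, $\mathcal H=\{b_1,b_2,ac_1,ac_2\}$ and $|I|=8=4+6-2$.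

\begin{lemma}\label{lem:graphcount}
The sets $\mathcal H$, $M$, $I$ just defined satisfy \eqref{eq:hallcount}.
\end{lemma}

\begin{proof}
For disjoint sets of vertices $Y,Y'$ let $e(Y,Y')$ be the number of edges between them.

\emph{The equality.} We have $|I|-|\mathcal H|=e(L,M)+|E_M|-|L|$. Since $L$ contains no edge, $e(L,M)+|E_M|$ is the number $2n-3-d$ of edges not at $w$. So $|I|-|\mathcal H|=(2n-3-d)-(d-1)=2(n-d)-2=2|M|-2$.

\emph{The inequality.} Let $\emptyset\ne I'\subseteq I$, $M'=M(I')$ and $L'=L\cap\mathcal H(I')$. The difference $|I'|-|\mathcal H(I')|$ is the sum, over $h\in\mathcal H(I')$, of the number of pairs of $I'$ with first entry $h$, minus one. An edge $e\in E_M$ contributes $1$ only if both its ends lie in $M'$, and $0$ otherwise. A vertex $b\in L'$ contributes at most $|N(b)\cap M'|-1$. Hence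
\[
|I'|-|\mathcal H(I')|\le i(M')+e(L',M')-|L'|,
\]
and it suffices to prove
\begin{equation}\label{eq:want}
i(M')+e(L',M')+|L'|\le2|M'|+2|L'|-2 .
\end{equation}
Let $Z=M'\cup L'\cup\{w\}$, so that the right-hand side is $2|Z|-4$. The left-hand side counts the edges inside $M'$, the edges between $L'$ and $M'$, and the edges $wb$ with $b\in L'$; all of them lie inside $Z$, and $wa$ is not among them. Since $M'\ne\emptyset$, there are three cases.
\begin{itemize}
\item If $|Z|=2$, then $|M'|=1$ and $L'=\emptyset$, and \eqref{eq:want} reads $0\le0$.
\item If $|Z|\ge3$ and $Z\ne V$, the left-hand side is at most $i(Z)\le2|Z|-4$ by Lemma~\ref{lem:count}(c).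
\item If $Z=V$, the edge $wa$ lies inside $Z$ and is not counted, so the left-hand side is at most $(2n-3)-1=2|Z|-4$. \qedhere
\end{itemize}
\end{proof}

The second case is where the graph must be basic: the bound $2|Z|-3$, valid for all isostatic graphs, is too weak by one. In the third case the missing unit is supplied by the omitted neighbor $a$.

\subsection{From free vectors to differences of points}

Lemmas~\ref{lem:hall} and~\ref{lem:graphcount} give a nonempty Zariski open set $\Omega\subseteq(\mathbb R^2)^L\times(\mathbb R^2)^{E_M}$. One difficulty remains. The vectors $c_e=p_j-p_k$ are not free, since they sum to zero, with signs, around every cycle in $M$, and such special families might all miss $\Omega$. But membership in $\Omega$ depends only on the directions of the vectors, and the independence of the rows of $R(G)$ shows that the directions are free.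

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Consider the polynomial map
\[
\Psi:(\mathbb R^2)^M\times\mathbb R^{E_M}\to(\mathbb R^2)^{E_M},\qquad\Psi(p,\sigma)=\big(\sigma_e\,(p_j-p_k)\big)_{e=jk\in E_M}.
\]
We claim that its image has nonempty interior. The rows of the rigidity matrix of the graph $(M,E_M)$ are rows of $R(G)$ with zeros removed, so they are independent at some real $p\in(\mathbb R^2)^M$; in particular $p_j\ne p_k$ for $jk\in E_M$. The differential of $\Psi$ at $(p,\sigma)$ with all $\sigma_e=1$ is
\[
(\dot p,\dot\sigma)\mapsto\big(\dot p_j-\dot p_k+\dot\sigma_e\,(p_j-p_k)\big)_{e=jk}.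
\]
The variables $\dot\sigma_e$ sweep out the lines $\mathbb R(p_j-p_k)$, and $\eta\mapsto(p_j-p_k)^\perp\cdot\eta$ identifies $\mathbb R^2/\mathbb R(p_j-p_k)$ with $\mathbb R$. So the differential is surjective if and only if $\dot p\mapsto\big((p_j-p_k)^\perp\cdot(\dot p_j-\dot p_k)\big)_{e=jk}$ is surjective onto $\mathbb R^{E_M}$. Substituting $\dot p_j=u_j^\perp$ and using $q^\perp\cdot q'^\perp=q\cdot q'$ turns this map into $u\mapsto\big((p_j-p_k)\cdot(u_j-u_k)\big)_{e=jk}$, which is the rigidity matrix of $(M,E_M)$ at $p$ and is surjective. A smooth map whose differential at a point is surjective has a neighborhood of the image point in its image, and the claim follows.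

Let $f$ be a nonzero polynomial on $(\mathbb R^2)^L\times(\mathbb R^2)^{E_M}$ that vanishes on the complement of $\Omega$; one exists because $\Omega$ is Zariski open and nonempty. By the claim, $f\big((n_b),\Psi(p,\sigma)\big)$ is a nonzero polynomial in $(n_b)$, $p$ and $\sigma$. Its product with all $\sigma_e$, all $\det(n_w,n_b)$ and all $\det(n_b,n_{b'})$ for $b\ne b'$ is again nonzero, so there are real values of $p,\sigma,n_b,n_w$ at which no factor vanishes. Then $n_w$ and the $n_b$ are pairwise independent, and $\big((n_b),(\sigma_e(p_j-p_k))\big)\in\Omega$ with all $\sigma_e\ne0$. By the scaling invariance of $\Omega$, also $\big((n_b),(p_j-p_k)\big)\in\Omega$, that is, \eqref{eq:inf} has only the translation solutions. Lemma~\ref{lem:reduce} completes the proof.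
\end{proof}

\section{Degrees and real points}\label{sec:cor}

Both corollaries use Gauss's lemma in the following form. Let $\mathcal A$ be a unique factorization domain with field of fractions $\mathcal F$, and let $f\in\mathcal A[\xi_1,\dots,\xi_m]$ be irreducible and of positive degree in the $\xi_i$. Then $f$ is irreducible in $\mathcal F[\xi_1,\dots,\xi_m]$. Moreover, if $f$ divides $h\in\mathcal A[\xi_1,\dots,\xi_m]$ over $\mathcal F$, then it does so over $\mathcal A$: from $\nu h=fg$ with $0\ne\nu\in\mathcal A$, the prime $f$ divides $\nu h$, and it cannot divide $\nu$ for reasons of degree.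

\begin{proof}[Proof of Corollary~\ref{cor:degree}]
The degree is the last equality in \eqref{eq:degrees}, and it is positive since $\deg(w)\ge2$. Apply Theorem~\ref{thm:main} and Gauss's lemma with $\xi_1=x_w$, $\xi_2=y_w$ and $\mathcal A$ the real or complex polynomial ring in the other coordinates.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dense}]
Let $C=C(G)$. We first find a real zero at which the gradient of $C$ is nonzero. Take $p$ from Proposition~\ref{prop:key} and $b\in L$, and let $q$ be the real configuration obtained by moving $w$ to $p_b$. By \eqref{eq:factor}, $\widetilde C(\tau_b)=0$ and $\widetilde C'(\tau_b)\ne0$, so $C(q)=0$ and $\partial C/\partial\xi\,(q)\ne0$ for $\xi=x_w$ or $\xi=y_w$. Let $\eta\in\mathbb R^{2n-1}$ denote the remaining coordinates. By the implicit function theorem, there are a nonempty open set $U\subseteq\mathbb R^{2n-1}$ and a function $\phi$ on $U$ such that $C$ vanishes at all points $(\xi,\eta)=(\phi(\eta),\eta)$.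

Let $g$ be a real polynomial that vanishes on $X$, and put $h=g\cdot\prod(x_u-x_v)$, the product over all unordered pairs of distinct vertices. A real zero of $C$ either lies in $X$ or has $p_u=p_v$ for some $u\ne v$, so $h$ vanishes at every real zero of $C$. Suppose that $C$ does not divide $h$. By Theorem~\ref{thm:main} and Gauss's lemma, $C$ is irreducible in $\mathbb R(\eta)[\xi]$ and does not divide $h$ there, so $C$ and $h$ are coprime in this principal ideal domain. Clearing denominators in a B\'ezout identity gives real polynomials $f_1,f_2$ and a nonzero $\nu\in\mathbb R[\eta]$ with $f_1C+f_2h=\nu$. Evaluating at $(\phi(\eta),\eta)$ shows that $\nu$ vanishes on $U$, a contradiction. So $C$ divides $h$. Since $C$ is prime and has degree $2n-4\ge2$, it divides no linear form $x_u-x_v$, and therefore it divides $g$.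

For the density, let $g$ be a complex polynomial that vanishes on $X$, and write $g=g_1+\sqrt{-1}\,g_2$ with real polynomials $g_1,g_2$. Both vanish on $X$, so $C$ divides $g$, and $g$ vanishes on the whole hypersurface $C=0$ in $\mathbb C^{2n}$.
\end{proof}

Corollary~\ref{cor:dense} lets one identify a pure condition from a geometric description of the real special positions. We close with the graph of Example~\ref{ex:K33}.

\begin{example}[six points on a conic]\label{ex:conic}
Let $G=K_{3,3}$ with parts $V_1=\{w,c_1,c_2\}$ and $V_2=\{a,b_1,b_2\}$, and let $\Delta$ be the determinant of the $6\times6$ matrix with rows $(x_v^2,\,x_vy_v,\,y_v^2,\,x_v,\,y_v,\,1)$, $v\in V$. With $P_v=(p_v,1)$, it vanishes exactly when there is a symmetric matrix $\Sigma\ne0$ with $\Sigma P_v\cdot P_v=0$ for all $v$, that is, when the six points lie on a conic. It is homogeneous of degree $2+2+2+1+1+0=8$, and it is nonzero because different permutations give different monomials. We claim that $C(G)$ is a nonzero constant multiple of $\Delta$.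

Let $p\in X$ with $[wc_1c_2]\ne0$ and $[ab_1b_2]\ne0$. By Lemmas~\ref{lem:crit} and~\ref{lem:proj}, $\dim\mathcal M(P)\ge4$, so some $(m_v)\in\mathcal M(P)$ is not of the form $(SP_v)$ with $S$ skew-symmetric. Each of the families $(P_v)_{v\in V_1}$ and $(P_v)_{v\in V_2}$ is a basis of $\mathbb R^3$, so there are matrices $Y_1,Y_2$ with $m_v=Y_iP_v$ for $v\in V_i$. The nine edge equations say that $P_{v'}\cdot(Y_1+Y_2^t)P_v=0$ for all $v\in V_1$, $v'\in V_2$, so $Y_2=-Y_1^t$. Write $Y_1=S+\Sigma$ with $S$ skew-symmetric and $\Sigma$ symmetric; then $Y_2=S-\Sigma$, and $\Sigma\ne0$ by the choice of $(m_v)$. The equations $m_v\cdot P_v=0$ give $\Sigma P_v\cdot P_v=0$ for all six vertices, so $\Delta(p)=0$. Thus $\Delta\cdot[wc_1c_2]\cdot[ab_1b_2]$ vanishes on $X$ and is divisible by $C(G)$. The prime $C(G)$ has degree $2\cdot6-4=8$, so it does not divide the brackets, which have degree $2$; it divides $\Delta$, and the degrees agree.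

In this light, formula \eqref{eq:factor} for the position of Figure~\ref{fig:K33} says that a conic through $a,b_1,b_2,c_1,c_2$ meets the line $\ell$ in $b_1$ and $b_2$ and in no third point.
\end{example}

\begin{thebibliography}{1}
\bibitem{review}
\emph{Review Rigidity through a Projective Lens},
\texttt{https://mdpi-res.com/\allowbreak d\_attachment/\allowbreak applsci/\allowbreak applsci-11-11946/\allowbreak article\_deploy/\allowbreak applsci-11-11946-v4.pdf}
\end{thebibliography}
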